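\title{Divisorial gonality of graphs has no constant-factor approximation unless $\mathrm{P}=\mathrm{NP}$}

\begin{abstract}
The divisorial gonality of a connected multigraph is the least degree of a divisor of positive rank. We show that, unless $\mathrm{P}=\mathrm{NP}$, no polynomial-time algorithm finds a positive rank divisor whose degree is within a constant factor of the gonality, so this optimization problem is not in APX. The proof is a reduction from a generalization of Set Cover that preserves the optimum up to a scaling and a factor $4$. It also excludes the ratios $c_0\log N$ and $2^{(\log N)^{1-\varepsilon}}$, where $N=|V|+|E|$, even on simple bipartite graphs. The tools are the burning process for reduced divisors and a second moment bound for lines over a finite field.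
\end{abstract}

\section{Positive rank divisors and their approximation}\label{sec:intro}

Let $G=(V,E)$ be a finite connected multigraph; parallel edges are allowed. A \emph{divisor} is a function $D\colon V\to\mathbb Z$, its \emph{degree} is $\deg D=\sum_{v}D(v)$, and $D$ is \emph{effective}, written $D\ge0$, if $D(v)\ge0$ for all $v$. We think of $D(v)$ as a number of chips on $v$. The Laplacian $Q$ of $G$ acts on $x\in\mathbb Z^V$ by
\[
(Qx)(v)=\sum_{vv'\in E}\bigl(x(v)-x(v')\bigr),
\]
and $D,D'$ are \emph{equivalent}, $D\sim D'$, if $D'=D-Qx$ for some $x\in\mathbb Z^V$. We call $x$ a \emph{script}. In passing from $D$ to $D-Qx$, each edge $vv'$ carries $x(v)-x(v')$ chips from $v$ to $v'$: chips flow from high values of $x$ to low values, and the degree is unchanged. For the indicator $x=1_U$ of a set $U\subseteq V$ we say that $U$ is \emph{fired}; one chip leaves $U$ along each edge between $U$ and $V\setminus U$.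

The \emph{rank} $r(D)$ in the sense of Baker--Norine is $-1$ if $D$ is equivalent to no effective divisor, and otherwise it is the largest $r\ge0$ such that $D-F$ is equivalent to an effective divisor for every effective $F$ of degree $r$. We need only the following case:
\begin{equation}\label{eq:rank}
r(D)\ge1\iff\text{for every }v\in V\text{ there is an effective }D'\sim D\text{ with }D'(v)\ge1 .
\end{equation}
Indeed, the right side is the defining condition for $r=1$, and the condition for any $r\ge1$ implies it by taking $F$ to be $r$ chips on $v$. The \emph{divisorial gonality} $\operatorname{dgon}(G)$ is the least degree of a divisor of positive rank. It is the smallest stock of chips that can deliver a chip to any prescribed vertex without leaving a vertex in debt.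

On a tree one chip suffices: if it lies on $v$ and $vv'$ is an edge, firing the component of $G-vv'$ that contains $v$ moves it to $v'$. A cycle needs two chips (Example~\ref{ex:cycle}). On any graph the divisor with one chip on every vertex has positive rank, so $1\le\operatorname{dgon}(G)\le|V|$.

We consider the optimization problem: given $G$, find a divisor of positive rank and minimum degree. The input lists the vertices and the edges, each parallel edge separately, so its size is $N=|V|+|E|$ with $|E|$ counted with multiplicity. The problem is \emph{in APX} if there are a constant $c\ge1$ and an algorithm with running time polynomial in $N$ that outputs, for every $G$, a divisor $D$ with $r(D)\ge1$ and $\deg D\le c\cdot\operatorname{dgon}(G)$. It is known that the problem is NP-hard, and APX-hard via a PTAS reduction from maximum independent set on cubic graphs. Whether it is in APX is posed as an open problem in \cite{gonality}.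

There is a reason to guess yes. Let $G$ be simple with at least two vertices and let $C$ be a vertex cover. One chip on each vertex of $C$ gives positive rank: for $w\notin C$ all neighbors of $w$ lie in $C$, and firing $V\setminus\{w\}$ takes one chip from each of them to $w$. So the gonality is at most the vertex cover number, and the latter is approximated within $2$ by the endpoints of a maximal matching. But on a long path the two numbers are far apart, because chips can travel. There is also a reason to guess no: condition \eqref{eq:rank} reads ``for every vertex there is a script'', which is the shape of ``for every element there is a set''. The second guess is right.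

\begin{theorem}\label{thm:apx}
Unless $\mathrm P=\mathrm{NP}$, finding a positive rank divisor of minimum degree is not in APX.
\end{theorem}

Much larger ratios are excluded as well. Logarithms are to base $2$. To \emph{approximate} a minimum $\mu$ \emph{within} $\rho$ means to output a number in $[\mu,\rho\mu]$, where a ratio below $1$ is read as $1$; this task is \emph{NP-hard} if every problem in NP can be solved in polynomial time with a subroutine for it.

\begin{theorem}\label{thm:strong}
Each of the following holds for connected multigraphs, and already for simple connected bipartite graphs.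
\begin{enumerate}
\item There is a constant $c_0>0$ such that approximating $\operatorname{dgon}$ within $c_0\log N$ is NP-hard.
\item For every $\varepsilon>0$: unless $\mathrm P=\mathrm{NP}$, no polynomial-time algorithm outputs a positive rank divisor of degree at most $2^{(\log N)^{1-\varepsilon}}\operatorname{dgon}(G)$.
\end{enumerate}
\end{theorem}

For comparison, the all-ones divisor achieves the ratio $|V|$.

\section{Group Cover}\label{sec:gc}

Both theorems come from one reduction. An instance of \emph{Group Cover} consists of a finite set $I$ of \emph{items}, an integer $u\ge1$, and \emph{elements} $e=1,\dots,n$ with $n\ge1$, each with a nonempty list of \emph{stages} $J_{e,1},\dots,J_{e,h_e}\subseteq I$, all of size $u$. A set $S\subseteq I$ is \emph{feasible} if every element $e$ has a stage $J_{e,j}\subseteq S$, and $\mathrm{OPT}$ is the least size of a feasible set. An item that lies in no stage is useless, so we assume that every item lies in a stage. Put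
\[
g=|I|,\qquad \Gamma=\sum_{e=1}^n u\,h_e .
\]
Then $g\le\Gamma$, $n\le\sum_eh_e\le\Gamma$ and $uh_e\le\Gamma$; also $I$ is feasible and $1\le\mathrm{OPT}\le g$.

Set Cover asks for the fewest sets from a given family that cover a ground set of $n$ elements. It is the case $u=1$: the items are the (nonempty) sets, the stages of $e$ are the singletons $\{i\}$ with $e$ in the set $i$, and $\Gamma$ is the sum of the sizes of the sets. The case $u=2$ will give part~(2) of Theorem~\ref{thm:strong}.

\begin{theorem}\label{thm:red}
From a Group Cover instance one can construct, in time polynomial in $\Gamma$, a connected loopless multigraph $G$ (parallel edges listed separately) and integers $p$ and $t=p-1$ with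
\[
\tfrac12\,p^2t\cdot\mathrm{OPT}\ \le\ \operatorname{dgon}(G)\ \le\ 2\,p^2t\cdot\mathrm{OPT}.
\]
\end{theorem}

The point is that the gonality is proportional to $\mathrm{OPT}$, with no additive term that could swamp it. We combine this with the following result.

\begin{theorem}[Raz--Safra \cite{RS}, Dinur--Steurer \cite{DSt}]\label{thm:sc}
For some constant $c_1>0$, approximating the Set Cover optimum within $c_1\log n$ is NP-hard, on instances of size $n^{O(1)}$.
\end{theorem}

For a fixed $n_0$, instances with $n<n_0$ elements are solved exactly in polynomial time by trying all subfamilies of fewer than $n_0$ sets. So it suffices to reach the ratio $c_1\log n$ for large $n$; in particular every constant ratio is NP-hard.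

\begin{proof}[Proof of Theorem~\ref{thm:apx} from Theorem~\ref{thm:red}]
Suppose that an algorithm has ratio $c$. Given a Set Cover instance, build $G$, run the algorithm, and let $D$ be its output. Then
\[
\tfrac12p^2t\cdot\mathrm{OPT}\le\operatorname{dgon}(G)\le\deg D\le c\operatorname{dgon}(G)\le2c\,p^2t\cdot\mathrm{OPT},
\]
so $2\deg(D)/(p^2t)\in[\mathrm{OPT},4c\,\mathrm{OPT}]$. This approximates the Set Cover optimum within the constant $4c$ in polynomial time, and $\mathrm P=\mathrm{NP}$ by Theorem~\ref{thm:sc}.
\end{proof}

\section{Fire and reduced divisors}\label{sec:fire}

An upper bound on the gonality needs only a divisor and some scripts. A lower bound must exclude all scripts, and the burning process does this. For $X\subseteq V$ let $d_X(v)$ be the number of edges between $v$ and $X$.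

Let $w\in V$ and let $D$ be a divisor with $D(v)\ge0$ for $v\ne w$. The \emph{fire from $w$} starts with the burnt set $X=\{w\}$ and, as long as some $v\notin X$ has $d_X(v)>D(v)$, adds such a $v$ to $X$. Each chip on $v$ holds off one burnt edge. Call $X\subseteq V$ \emph{closed} if $d_X(v)\le D(v)$ for all $v\notin X$. For effective $D$ this says that $V\setminus X$ can be fired without creating debt.

\begin{lemma}\label{lem:closed}
The final burnt set of the fire from $w$ is the smallest closed set containing $w$.
\end{lemma}

\begin{proof}
The final set is closed because the process stops. Let $X'\ni w$ be closed, and suppose that $v$ is the first vertex outside $X'$ to burn. At that moment the burnt set $X$ lies in $X'$, so $d_X(v)\le d_{X'}(v)\le D(v)$, and $v$ cannot burn.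
\end{proof}

Hence the order of burning is irrelevant. Moreover, if $D\ge0$ and the fire from $w$ burns a vertex $T$, then its final set is a closed set containing $T$, so it contains everything that the fire from $T$ burns.

A divisor $D$ is \emph{$T$-reduced} if $D(v)\ge0$ for $v\ne T$ and every nonempty $U\subseteq V\setminus\{T\}$ contains a vertex $v$ with $D(v)<d_{V\setminus U}(v)$. The second condition says that $V$ is the only closed set containing $T$; by Lemma~\ref{lem:closed} it holds if and only if the fire from $T$ burns all of $V$. This is Dhar's criterion.

\begin{lemma}\label{lem:red}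
Let $G$ be a connected multigraph.
\begin{enumerate}
\item[(a)] If $D$ is equivalent to an effective divisor and $T\in V$, then $D$ is equivalent to an effective $T$-reduced divisor.
\item[(b)] If $D$ is $w$-reduced, then $D'(w)\le D(w)$ for every effective $D'\sim D$. In particular, if $D\ge0$, $D(w)=0$ and the fire from $w$ burns all of $V$, then $r(D)\le0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) There are finitely many effective divisors of a given degree. Among those equivalent to $D$ choose one, again called $D$, for which the vector whose $k$-th entry ($k=0,1,2,\dots$) is the number of chips at distance $k$ from $T$ is lexicographically maximal. Suppose that the fire from $T$ leaves a nonempty set $U$ unburnt. Its complement is closed, so $D-Q1_U\ge0$. Let $k\ge1$ be the distance from $T$ to $U$, finite because $G$ is connected. Vertices at distance less than $k-1$ are outside $U$ and have no neighbor in $U$, so firing $U$ does not change them. Vertices at distance $k-1$ are outside $U$, so they lose nothing, and at least one of them has a neighbor in $U$ and gains. This contradicts maximality.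

(b) Let $D'=D-Qx\ge0$ and let $U$ be the set where $x$ is maximal. A vertex $v\in U$ loses nothing along edges into $U$ and at least one chip along each edge into $V\setminus U$, so
\[
0\le D'(v)\le D(v)-d_{V\setminus U}(v)\qquad(v\in U).
\]
If $w\notin U$, this contradicts the definition of $w$-reduced. So $w\in U$ and $D'(w)\le D(w)$. The last claim follows from \eqref{eq:rank}.
\end{proof}

\begin{example}\label{ex:cycle}
Let $G$ be the cycle $v_0,\dots,v_{m-1}$, $m\ge3$, indices modulo $m$. With no chip, any fire burns everything. With one chip on $v$, a fire from $w\neq v$ burns all chipless vertices and then $v$, which has two burnt edges. By Lemma~\ref{lem:red}(b), $\operatorname{dgon}(G)\ge2$. Two chips on $v_0$ have positive rank: for $2i+1<m$, firing the arc $v_{-i},\dots,v_i$ moves chips from $v_{-i},v_i$ to $v_{-i-1},v_{i+1}$.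
\end{example}

One consequence is used throughout: if $D\geq 0$ and two vertices are joined by more than $\deg D$ parallel edges, then a fire that burns one of them burns the other. We call such a bundle \emph{heavy}.

\section{A chain that acts as a disjunction}\label{sec:toy}

The graph must force, for each element, that some stage is paid for. The smallest case shows how.

\begin{example}\label{ex:chain}
Take $u=1$ and one element with stages $\{1\},\{2\}$. Let $p\ge2$ and let $H$ be large. The vertices are \emph{starts} $w_1,\dots,w_p$, \emph{junctions} $\chi_1,\chi_2,\chi_3$, \emph{nodes} $v_1,v_2$ for the two items, and a root $T$. Join $w_1$ to each other start by $H$ edges, each start to $\chi_1$ by one edge, consecutive vertices of $\chi_1,v_1,\chi_2,v_2,\chi_3$ by $p$ edges, and $\chi_3$ to $T$ by $H$ edges.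

\emph{Buying an item fills the starts.} Put $p$ chips on $v_2$ and one chip on each of $\chi_1,v_1,\chi_2,\chi_3,T$. Take the script with values $0$ on the starts, $1,2,3$ on $\chi_1,v_1,\chi_2$, and $4$ on $v_2,\chi_3,T$. Each edge between the starts and $v_2$ carries one chip toward the starts: $v_2$ loses $p$ chips, each of $\chi_2,v_1,\chi_1$ gains $p$ and loses $p$, and each start gains one. So the rank is positive. If the $p$ chips lie on $v_1$ instead, use the values $0$, $1$ on the starts and $\chi_1$, and $2$ elsewhere.

\emph{Otherwise the chain burns.} Let $D$ be effective and $T$-reduced with $\deg D<H$. Suppose that $D(v_1),D(v_2)<p$ and that the starts and junctions hold fewer than $p$ chips together. Some start has no chip; light a fire there. The heavy bundles burn all starts. Then $\chi_1$ has $p>D(\chi_1)$ burnt edges and burns, and so do $v_1,\chi_2,v_2,\chi_3$ in turn, and then $T$. So $r(D)\le0$ by Lemma~\ref{lem:red}(b). A positive rank divisor must place $p$ chips on $v_1$, or on $v_2$, or on the starts and junctions.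
\end{example}

To encode a whole instance, the chains of different elements must share the nodes of their common items. This creates three difficulties, and each determines a part of the construction.

\emph{Leakage.} Suppose that $v_1$ also lies between two junctions $\chi',\chi''$ of a second chain. The first script of Example~\ref{ex:chain} has value $2$ at $v_1$ and $4$ at $\chi',\chi''$, so each of these sends $2p$ chips to $v_1$. The junctions would need a reserve larger than the price $p$ of an item, and such a reserve also stops the fire. The remedy is to make the flow along a chain much larger than the leak. We replace each item by a cloud of nodes and let each chain meet the cloud in a set of $t$ nodes, two such sets sharing at most one node. Lines in a plane over $\mathbb F_p$ have this property. The flow is then of order $pt$ and the leak of order $\Gamma^2p$.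

\emph{Private payment.} A cloud has $pt$ nodes, so an item now costs $p\cdot pt$ chips, while one chain can be stopped by only about $pt$ chips on its own starts and junctions. So each element gets $sp$ chains, called copies. Stopping a constant fraction of them privately costs about $sp\cdot pt$, which exceeds the price $gp^2t$ of all items once $s$ is a large multiple of $\Gamma$. The reserves against leakage total about $\Gamma sp\cdot\Gamma^2p$, which is below the price of one item once $p$ is a large multiple of $\Gamma^3s$.

\emph{Partial purchase.} A divisor may load only part of a cloud, chosen to cover many lines. We need to know that less than half of a cloud covers few lines. This is the next lemma.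

\section{Small sets cover few lines}\label{sec:lines}

Let $p$ be a prime, $t=p-1$ and $P=\mathbb F_p^*\times\mathbb F_p$, so $|P|=pt$. For $a,b\in\mathbb F_p$ let $L_{a,b}=\{(x,ax+b):x\in\mathbb F_p^*\}$ be the line of slope $a$ and intercept $b$, with its point on the axis $x=0$ removed. It has $t$ points. Lines of distinct slopes share at most one point, and the $p$ lines of a fixed slope partition $P$.

\begin{lemma}\label{lem:lines}
Let $a_1,\dots,a_s\in\mathbb F_p$ be distinct, $s\le t$, and let $Z\subseteq P$ with $|Z|<pt/2$. Then at most $16p$ of the $sp$ lines $L=L_{a_k,b}$ satisfy $|L\cap Z|>\frac34t$.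
\end{lemma}

\begin{proof}
Let $\mathcal B$ be the set of these lines, $\beta=|\mathcal B|\le sp$, and let $\mu(z)$ be the number of lines of $\mathcal B$ through $z\in P$. The set $Z$ contains less than half of the points but at least three quarters of the incidences, so $\mu$ must deviate from its mean; small intersections bound the deviation. We have $\sum_z\mu(z)=\beta t$, so the mean is $\bar\mu=\beta/p$, and
\[
\sum_z\mu(z)^2=\sum_{L,L'\in\mathcal B}|L\cap L'|\le\beta t+\beta^2 .
\]
Therefore, using $1-t/p=1/p$ and $\beta/p\le s$,
\[
\sum_z(\mu(z)-\bar\mu)^2=\sum_z\mu(z)^2-pt\,\bar\mu^2\le\beta t+\beta^2-\frac{t\beta^2}{p}=\beta t+\frac{\beta^2}p\le\beta(t+s).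
\]
On the other hand $\sum_{z\in Z}\mu(z)=\sum_{L\in\mathcal B}|L\cap Z|\ge\frac34\beta t$ and $|Z|\bar\mu\le\frac12\beta t$. By the Cauchy--Schwarz inequality,
\[
\tfrac14\beta t\le\sum_{z\in Z}(\mu(z)-\bar\mu)\le\sqrt{|Z|}\,\sqrt{\beta(t+s)}\le\sqrt{\tfrac12pt\,\beta(t+s)} .
\]
Squaring gives $\beta\le8p(t+s)/t\le16p$.
\end{proof}

The order $p$ cannot be improved: for odd $p$, a union $Z$ of $(p-1)/2$ lines of slope $a_1$ has fewer than $pt/2$ points and contains these lines. So one slope, or a bounded number of slopes, would not do; the lemma has force when $s$ is large, since the covered lines are then a fraction at most $16/s$ of all.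

\section{The graph}\label{sec:graph}

Fix a Group Cover instance. Put $s=128\,\Gamma$ and let $p$ be a prime with
\[
20\,\Gamma^3s\le p\le40\,\Gamma^3s .
\]
It exists by Bertrand's postulate (there is a prime in $(M,2M]$ for each integer $M\ge1$) and is found by trial division, as $p\le5120\,\Gamma^4$. Put
\[
t=p-1,\qquad A=put,\qquad \Theta=2gp^2t,\qquad H=2\Theta+1 .
\]
Here $A$ is the flow along a chain, $\Theta$ is twice the price of all items, and $H$ makes a bundle heavy for every divisor of degree at most $\Theta$; the factor $2$ in $H$ is a margin for Section~\ref{sec:simple}. Note that $s\le t$. Choose pairwise distinct slopes $a(e,j,k)\in\mathbb F_p$ for all $e$, $1\le j\le h_e$, $1\le k\le s$; there are $s\sum_eh_e\le\Gamma s\le p$ such triples.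

A \emph{copy} of the element $e$ is a triple $\kappa=(e,k,b)$ with $1\le k\le s$ and $b\in\mathbb F_p$. For $1\le j\le h_e$ put
\[
\ell_{\kappa,j}=L_{a(e,j,k),\,b},\qquad B_{\kappa,j}=J_{e,j}\times\ell_{\kappa,j}\subseteq I\times P .
\]
The vertices of $G$ are a root $T$; the \emph{nodes}, which are the elements of $I\times P$, with $N_i=\{i\}\times P$ the \emph{cloud} of the item $i$; and for each copy $\kappa=(e,k,b)$ a set $W_\kappa=\{w_{\kappa,1},\dots,w_{\kappa,A}\}$ of \emph{starts} and \emph{junctions} $\chi_{\kappa,1},\dots,\chi_{\kappa,h_e+1}$. Each copy $\kappa=(e,k,b)$, with $h=h_e$, contributes the following edges (Figure~\ref{fig:copy}):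
\begin{itemize}
\item $H$ parallel edges $w_{\kappa,1}w_{\kappa,a}$ for each $a\ge2$;
\item one edge $w_{\kappa,a}\chi_{\kappa,1}$ for each $a$;
\item for $1\le j\le h$ and each $v\in B_{\kappa,j}$, $p$ parallel edges $v\chi_{\kappa,j}$ and $p$ parallel edges $v\chi_{\kappa,j+1}$;
\item $H$ parallel edges $\chi_{\kappa,h+1}T$.
\end{itemize}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.6cm,y=0.7cm,font=\small]
\draw[line width=2.6pt,gray] (0,-1)--(0,1) (5,0)--(6,0);
\foreach \y in {-1,0,1}{
  \draw[thin] (0,\y)--(1,0);
  \draw[very thick] (1,0)--(2,\y)--(3,0)--(4,\y)--(5,0);
  \fill (0,\y) circle (2.2pt) (2,\y) circle (2.2pt) (4,\y) circle (2.2pt);}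
\draw[dashed] (1.6,2)--(2,1)--(2.4,2) (3.6,2)--(4,1)--(4.4,2);
\foreach \x in {1,3,5,6}{\filldraw[fill=white] (\x,0) circle (2.8pt);}
\node at (0,-1.7) {$W_\kappa$}; \node at (1,-1.7) {$\chi_{\kappa,1}$};
\node at (2,-1.7) {$B_{\kappa,1}$}; \node at (3,-1.7) {$\chi_{\kappa,2}$};
\node at (4,-1.7) {$B_{\kappa,2}$}; \node at (5,-1.7) {$\chi_{\kappa,3}$};
\node at (6,-1.7) {$T$}; \node at (-0.8,-2.5) {$x$:};
\foreach \x/\v in {0/0,1/1,2/2,3/3,4/4,5/4,6/4}{\node at (\x,-2.5) {$\v$};}
\end{tikzpicture}
\caption{One copy $\kappa$ of an element with two stages. Thin lines are single edges, bold lines are bundles of $p$ edges, gray lines are heavy bundles of $H$ edges, and dashed lines lead to junctions of other copies. In truth $|W_\kappa|=put$ and $|B_{\kappa,j}|=ut$. The bottom row is the script that moves $put$ chips from $B_{\kappa,2}$ to $W_\kappa$; it has the value $4$ on all vertices not shown.}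
\label{fig:copy}
\end{figure}

There are $nsp$ copies, each with $A+h+1$ vertices of its own and $HA+A+2puth$ edges, and there are $gpt$ nodes. All these numbers are polynomial in $\Gamma$, so $G$ is written down, edge by edge, in polynomial time. It has no loops. The starts and junctions of a copy $\kappa$ are joined to $T$ along the chain through the nonempty sets $B_{\kappa,j}$. A node $(i,z)$ lies in such a set: the item $i$ is in some stage $J_{e,j}$, and $z$ is on a line of slope $a(e,j,1)$, say with intercept $b$, so $(i,z)\in B_{(e,1,b),j}$. Hence $G$ is connected.

\begin{lemma}\label{lem:facts}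
\begin{enumerate}
\item[(i)] $|B_{\kappa,j}|=ut$.
\item[(ii)] For fixed $\kappa=(e,k,b)$ the sets $B_{\kappa,1},\dots,B_{\kappa,h_e}$ are pairwise disjoint.
\item[(iii)] If $\kappa\ne\kappa'$, then $|B_{\kappa,j}\cap B_{\kappa',j'}|\le u$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) holds as $|J_{e,j}|=u$ and $|\ell_{\kappa,j}|=t$. For (ii), the lines $\ell_{\kappa,j}$ have distinct slopes and the common intercept $b$, and $ax+b=a'x+b$ with $a\ne a'$ forces $x=0$, which is excluded from $P$. For (iii), let $\kappa'=(e',k',b')$. If $(e,j,k)\ne(e',j',k')$, the two lines have distinct slopes and share at most one point. Otherwise $b\ne b'$, and the lines are parallel and disjoint. Now $B_{\kappa,j}\cap B_{\kappa',j'}=(J_{e,j}\cap J_{e',j'})\times(\ell_{\kappa,j}\cap\ell_{\kappa',j'})$ has at most $u$ elements.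
\end{proof}

Part (ii) is the reason for removing the axis $x=0$. Two stages of $e$ may share an item $i$, and with the axis present the node $(i,(0,b))$ would lie in two levels of one chain. By (ii), the only junctions of $\kappa$ adjacent to a node of $B_{\kappa,j}$ are $\chi_{\kappa,j}$ and $\chi_{\kappa,j+1}$.

\section{From a feasible set to a divisor}\label{sec:upper}

Let $S$ be a feasible set. Put $\gamma=4\Gamma^2p$, the reserve against leakage, and define $D_S$ by
\[
D_S(v)=\begin{cases}
p & v\in N_i,\ i\in S,\\
1 & v\in N_i,\ i\notin S,\text{ or }v=T,\\
\gamma & v\text{ a junction},\\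
0 & v\text{ a start}.
\end{cases}
\]

\begin{proposition}\label{prop:upper}
We have $\deg D_S\le2p^2t\,|S|$. For every copy $\kappa$ there is an effective $D_S^\kappa\sim D_S$ with $D_S^\kappa=1$ on $W_\kappa$ and $D_S^\kappa(\chi_{\kappa,1})=\gamma$. Consequently $r(D_S)\ge1$ and $\operatorname{dgon}(G)\le2p^2t\cdot\mathrm{OPT}$.
\end{proposition}

\begin{proof}
Write $D=D_S$. The number of junctions is $sp\sum_e(h_e+1)\le2\Gamma sp$, so
\[
\deg D\le p^2t\,|S|+\bigl(1+\Gamma pt+8\Gamma^3sp^2\bigr).
\]
Each of $1$ and $\Gamma pt$ is at most $\Gamma^3sp^2$, so the bracket is at most $10\Gamma^3sp^2$. This is at most $p^3/2$ because $p\ge20\Gamma^3s$, and $p^3/2\le p^2t\le p^2t\,|S|$ because $t\geq p/2$ and $S\ne\emptyset$.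

Fix $\kappa=(e,k,b)$, put $h=h_e$, and choose $q$ with $J_{e,q}\subseteq S$. Define the script
\[
x=0\text{ on }W_\kappa,\quad x(\chi_{\kappa,j})=2j-1\ (1\le j\le q),\quad x=2j\text{ on }B_{\kappa,j}\ (1\le j<q),
\]
and $x=2q$ on all other vertices. It is well defined by Lemma~\ref{lem:facts}(ii), which also gives $x=2q$ on $B_{\kappa,j}$ for $j\ge q$. Let $D'=D-Qx$. We go through all vertices.

\emph{Starts.} A start of $\kappa$ receives one chip from $\chi_{\kappa,1}$, and the heavy bundles join vertices with $x=0$ and carry nothing. So $D'=1$ on $W_\kappa$. A start of another copy has $x=2q$, as do its neighbors, and keeps $0$ chips.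

\emph{Junctions $\chi_{\kappa,j}$ with $j\le q$.} Such a junction is not adjacent to $T$. It receives $p$ chips from each of the $ut$ nodes of $B_{\kappa,j}$, where $x=2j$. It sends $p$ chips to each of the $ut$ nodes of $B_{\kappa,j-1}$ if $j\ge2$, and one chip to each of the $A=put$ starts if $j=1$. The net change is $0$; in particular $D'(\chi_{\kappa,1})=\gamma$.

\emph{Nodes of $B_{\kappa,j}$ with $j<q$.} Such a node receives $p$ chips from $\chi_{\kappa,j+1}$ and sends $p$ to $\chi_{\kappa,j}$. Its other neighbors are junctions of other copies, where $x=2q>2j$, and from these it only gains.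

\emph{Nodes of $B_{\kappa,q}$.} Here $x=2q$, and the only neighbor with a smaller value is $\chi_{\kappa,q}$, where $x=2q-1$. The node loses exactly $p$ chips, and it had $p$ because $J_{e,q}\subseteq S$. This is the one place where feasibility is used.

\emph{All other nodes.} They have $x=2q$. The junctions with a smaller value are $\chi_{\kappa,1},\dots,\chi_{\kappa,q}$, and every node adjacent to one of them lies in $B_{\kappa,1}\cup\dots\cup B_{\kappa,q}$. So these nodes are unchanged.

\emph{Junctions $\chi_{\kappa,j}$ with $j>q$, and $T$.} The neighbors of $\chi_{\kappa,j}$ lie in $B_{\kappa,j-1}$ and in $B_{\kappa,j}$ or $\{T\}$, with $j-1\ge q$; the neighbors of $T$ are the last junctions of the copies. All have $x=2q$, so nothing changes.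

\emph{Junctions $\chi_{\kappa',j'}$ with $\kappa'\ne\kappa$.} This is the leak. The value is $2q$, and the neighbors with a smaller value are the nodes in
\[
(B_{\kappa',j'-1}\cup B_{\kappa',j'})\cap(B_{\kappa,1}\cup\dots\cup B_{\kappa,q-1}),
\]
where a set with index out of range is empty. By Lemma~\ref{lem:facts}(iii) there are at most $2hu\le2\Gamma$ such nodes. Each is joined to the junction by $p$ edges, and each edge carries at most $2q\le2h\le2\Gamma$ chips. The loss is at most $4\Gamma^2p=\gamma$.

So $D^\kappa_S=D'$ is effective. Every vertex other than a start has a chip in $D$, and the starts of $\kappa$ have a chip in $D_S^\kappa$, so $r(D)\ge1$ by \eqref{eq:rank}.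
\end{proof}

\section{From a divisor to a feasible set}\label{sec:lower}

Given a positive rank divisor, we declare an item bought if most of its cloud resists the fire. The combinatorial step does not involve chips. For a set $Y$ of nodes let
\[
S(Y)=\{i\in I:|Y\cap N_i|\ge pt/2\},
\]
so that $|S(Y)|\le2|Y|/(pt)$, the clouds being disjoint. A copy $\kappa=(e,k,b)$ is \emph{$Y$-open} if $|B_{\kappa,j}\setminus Y|\ge t/4$ for all $1\le j\le h_e$.

\begin{lemma}\label{lem:open}
If $S(Y)$ is not feasible, then at least $sp/2$ copies are $Y$-open.
\end{lemma}

\begin{proof}
There is an element $e$ none of whose stages lies in $S(Y)$. Choose $i_j\in J_{e,j}\setminus S(Y)$ for each $j\le h_e$. Fix $j$ and let $Z=\{z\in P:(i_j,z)\in Y\}$, so $|Z|<pt/2$. As $\kappa=(e,k,b)$ runs through the $sp$ copies of $e$, the line $\ell_{\kappa,j}$ runs once through the $sp$ lines with slopes $a(e,j,1),\dots,a(e,j,s)$. By Lemma~\ref{lem:lines}, all but at most $16p$ copies have $|\ell_{\kappa,j}\setminus Z|\ge t/4$, and then $|B_{\kappa,j}\setminus Y|\ge t/4$ since $\{i_j\}\times\ell_{\kappa,j}\subseteq B_{\kappa,j}$. Discarding the exceptions for all $j$ leaves at least $sp-16ph_e\ge sp-16\Gamma p\ge sp/2$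 copies.
\end{proof}

\begin{proposition}\label{prop:lower}
Let $D$ be an effective $T$-reduced divisor on $G$ with $r(D)\ge1$ and $\deg D\le\Theta$, and let $Y$ be the set of nodes $v$ with $D(v)\ge p$. Then $S(Y)$ is feasible and $|S(Y)|\le2\deg(D)/(p^2t)$.
\end{proposition}

\begin{proof}
The size bound follows from $|Y|\le\deg(D)/p$. Call the starts and junctions of a copy its \emph{private} vertices. We claim that every $Y$-open copy $\kappa$ has at least $pt/4$ chips on its private vertices.

Suppose that it has fewer, and let $h$ be its number of stages. Since $|W_\kappa|=A\ge pt$, some $w\in W_\kappa$ has $D(w)=0$. Light a fire at $w$. As $H>\Theta\ge\deg D$, the heavy bundles burn $w_{\kappa,1}$ and then all of $W_\kappa$. Now $\chi_{\kappa,1}$ has $A>D(\chi_{\kappa,1})$ burnt edges and burns. Let $j\le h$ and suppose that $\chi_{\kappa,j}$ is burnt. Every $v\in B_{\kappa,j}\setminus Y$ has $p>D(v)$ burnt edges and burns. There are at least $t/4$ such nodes, so $\chi_{\kappa,j+1}$ has at least $pt/4>D(\chi_{\kappa,j+1})$ burnt edges and burns. By induction $\chi_{\kappa,h+1}$ burns, and then $T$ through its heavy bundle. Since $D$ is $T$-reduced, all of $V$ burns, and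 Lemma~\ref{lem:red}(b) gives $r(D)\le0$. This contradiction proves the claim.

If $S(Y)$ were not feasible, Lemma~\ref{lem:open} would give $sp/2$ open copies, with disjoint sets of private vertices, and
\[
\deg D\ge\frac{sp}2\cdot\frac{pt}4=16\,\Gamma p^2t>2gp^2t=\Theta,
\]
contrary to the hypothesis.
\end{proof}

The hypothesis $\deg D\le\Theta$ makes the bundles heavy and is contradicted in the last line. Reducedness is what allows us to follow the fire along a single chain: without it, a fire that reaches $T$ might be stopped inside other copies, and Lemma~\ref{lem:red}(b) would not apply.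

\begin{proof}[Proof of Theorem~\ref{thm:red}]
The construction is in Section~\ref{sec:graph} and the upper bound is Proposition~\ref{prop:upper}. Let $r(D)\ge1$ and $\deg D=\operatorname{dgon}(G)$. By the upper bound, $\deg D\le2p^2t\cdot\mathrm{OPT}\le\Theta$. Rank and degree depend only on the equivalence class, so by Lemma~\ref{lem:red}(a) we may take $D$ effective and $T$-reduced. Proposition~\ref{prop:lower} gives $\mathrm{OPT}\le2\operatorname{dgon}(G)/(p^2t)$.
\end{proof}

This also completes the proof of Theorem~\ref{thm:apx}.

\section{Subdividing the edges}\label{sec:simple}

Let $G^\circ$ be obtained from $G$ by subdividing every edge once; the new vertices are called \emph{midpoints}. Since $G$ has no loops, $G^\circ$ is simple. It is bipartite with parts $V$ and the set of midpoints, connected, and of size polynomial in $\Gamma$.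

\begin{proposition}\label{prop:simple}
\begin{enumerate}
\item[(a)] $\operatorname{dgon}(G^\circ)\le2p^2t\cdot\mathrm{OPT}$.
\item[(b)] Let $D$ be an effective $T$-reduced divisor on $G^\circ$ with $r(D)\ge1$ and $\deg D\le\Theta$, and let $Y$ be the set of nodes $v$ with $D(v)\ge p/2$. Then $S(Y)$ is feasible and $|S(Y)|\le4\deg(D)/(p^2t)$.
\item[(c)] $\operatorname{dgon}(G^\circ)\ge\frac14p^2t\cdot\mathrm{OPT}$.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) Extend divisors on $G$ by $0$ on the midpoints. Let $Q^\circ$ be the Laplacian of $G^\circ$. For a script $x$ on $G$ put $\tilde x=2x$ on $V$ and $\tilde x(y)=x(v)+x(v')$ on the midpoint $y$ of an edge $vv'$. Then $\tilde x(v)-\tilde x(y)=x(v)-x(v')$, so $Q^\circ\tilde x=Qx$ on $V$, and $(Q^\circ\tilde x)(y)=2\tilde x(y)-2x(v)-2x(v')=0$. Hence equivalent divisors on $G$ stay equivalent on $G^\circ$. Let $S$ be an optimal feasible set. By Proposition~\ref{prop:upper}, $D_S$ can deliver a chip to every vertex of $V$.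

For the midpoints, observe that if an effective divisor has a chip on both ends $v,v'$ of an edge with midpoint $y$, then firing everything except $y$ moves one chip from each of $v,v'$ to $y$ and changes nothing else. An edge of $G$ not incident with a start has both ends among the nodes, the junctions and $T$, where $D_S\ge1$. An edge incident with a start of $\kappa$ has both ends in $W_\kappa\cup\{\chi_{\kappa,1}\}$, where $D_S^\kappa\ge1$. So $r(D_S)\ge1$ on $G^\circ$.

(b) The size bound follows from $|Y|\le2\deg(D)/p$. The new difficulty is that a chip on a midpoint keeps the fire from crossing that edge, so a node can be shielded by chips that do not lie on it. We charge such chips to a copy. Every edge of $G$ is incident with a start or junction of exactly one copy. Let the \emph{private} vertices of $\kappa$ be its starts, its junctions, and the midpoints of all edges of $G$ incident with these; the private sets of distinct copies are disjoint. A node has $p$ edges to a junction, and we split this budget evenly between chips on the node and chips on midpoints, which explains the threshold $p/2$.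

We claim that every $Y$-open copy $\kappa$ has at least $pt/16$ private chips. Suppose that it has fewer, and light a fire at a start $w\in W_\kappa$ with $D(w)=0$, which exists as $A\ge pt$. A chipless midpoint next to a burnt vertex burns. This gives the rule:
\begin{itemize}
\item[$(*)$] a start or junction $v$ of $\kappa$ that is joined to burnt vertices of $V$ by $m\ge pt/16$ edges of $G$ burns.
\end{itemize}
Indeed, if the midpoints of these edges carry $M$ chips, at least $m-M$ of them burn. These midpoints and $v$ are private, so $M+D(v)<pt/16\le m$, that is, $m-M>D(v)$.

As $H\ge pt/16$ and $A\ge pt/16$, rule $(*)$ burns $w_{\kappa,1}$, then all of $W_\kappa$, then $\chi_{\kappa,1}$. Let $h$ be the number of stages, let $j\le h$, and suppose that $\chi_{\kappa,j}$ is burnt. Each node of $B_{\kappa,j}\setminus Y$ has its own $p$ midpoints toward $\chi_{\kappa,j}$, all private. Fewer than $(pt/16)/(p/2)=t/8$ of these nodes have $p/2$ or more chips on their $p$ midpoints. Each other one has more than $p/2>D(v)$ chipless midpoints there, and burns. So at least $t/4-t/8=t/8$ nodes of $B_{\kappa,j}$ burn, and $(*)$ applies to $\chi_{\kappa,j+1}$ with $m\ge pt/8$. By induction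 $\chi_{\kappa,h+1}$ burns. The $H$ midpoints between it and $T$ are private, so more than $H-pt/16$ of them burn, and $H-pt/16>\Theta\ge D(T)$ because $H=2\Theta+1$ and $\Theta\ge pt/16$. So $T$ burns, then everything, and Lemma~\ref{lem:red}(b) gives $r(D)\le0$, a contradiction.

If $S(Y)$ were not feasible, Lemma~\ref{lem:open} would give $\deg D\ge\frac{sp}2\cdot\frac{pt}{16}=4\,\Gamma p^2t>\Theta$.

(c) By (a), a positive rank divisor of degree $\operatorname{dgon}(G^\circ)$ has degree at most $\Theta$, and by Lemma~\ref{lem:red}(a) we may take it effective and $T$-reduced. Apply (b).
\end{proof}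

\section{Ratios that grow with the input}\label{sec:strong}

Simple connected bipartite graphs are connected multigraphs, so it suffices to prove Theorem~\ref{thm:strong} for them. We use $G^\circ$ and write $N$ for its size, which is polynomial in $\Gamma$.

\begin{proof}[Proof of Theorem~\ref{thm:strong}(1)]
Consider Set Cover instances of size $n^{O(1)}$ as in Theorem~\ref{thm:sc}, with $n\ge2$. Then $\Gamma=n^{O(1)}$, so $N\le n^C$ for a constant $C$. If $y\in[\operatorname{dgon}(G^\circ),\rho\operatorname{dgon}(G^\circ)]$, then $4y/(p^2t)\in[\mathrm{OPT},8\rho\,\mathrm{OPT}]$ by Proposition~\ref{prop:simple}(a),(c). Put $c_0=c_1/(8C)$ and $\rho=\max(1,c_0\log N)$. Then $8\rho\le\max(8,c_1\log n)=c_1\log n$ for large $n$, and Theorem~\ref{thm:sc} applies.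
\end{proof}

Part (2) uses stages of size two. In \emph{Red-Blue Set Cover} one is given sets of red and blue elements and must choose a subfamily that covers all blue elements and as few red elements as possible.

\begin{theorem}[Carr--Doddi--Konjevod--Marathe \cite{CDKM}, building on Dinur--Safra \cite{DSa}]\label{thm:rb}
For every constant $c<1/2$, unless $\mathrm P=\mathrm{NP}$, Red-Blue Set Cover with $m$ sets has no polynomial-time $2^{(\log m)^{1-\delta}}$-approximation, where $\delta=1/(\log\log m)^c$, even if each set consists of one blue and two red elements.
\end{theorem}

This restricted problem is Group Cover with $u=2$: the items are the red elements that occur, the elements are the blue ones, and the stages of $e$ are the red pairs of the sets that contain $e$. Each set gives one stage, so $\Gamma=2m$. The red elements covered by a solution form a feasible set. Conversely, from a feasible $S$ we pick for each blue $e$ a set whose red pair lies in $S$, and we cover at most $|S|$ red elements. So the optima agree, and feasible sets convert to solutions of no larger cost.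

Here we want to output a solution, not only a number, so the divisor must be reduced efficiently.

\begin{theorem}[Baker--Shokrieh \cite{BS}]\label{thm:bs}
The $T$-reduced divisor equivalent to a given divisor is computable in polynomial time.
\end{theorem}

If the class contains an effective divisor $D'$, then this representative $D_T$ is effective: it is nonnegative outside $T$ by definition, and $D_T(T)\ge D'(T)\ge0$ by Lemma~\ref{lem:red}(b).

\begin{proof}[Proof of Theorem~\ref{thm:strong}(2)]
For $\log N\ge1$ the ratio does not increase with $\varepsilon$, so we may assume $\varepsilon<1$. Suppose that a polynomial-time algorithm achieves the ratio $\rho=2^{(\log N)^{1-\varepsilon}}$. Given a Red-Blue instance with $m\ge2$ sets as in Theorem~\ref{thm:rb}, build $G^\circ$, so $N\le m^C$ for a constant $C$, and let $D$ be the output. Then $r(D)\ge1$ and $\deg D\le2\rho\,p^2t\cdot\mathrm{OPT}$ by Proposition~\ref{prop:simple}(a).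

If $\deg D>\Theta$, output $I$; it is feasible and $g=\Theta/(2p^2t)<\deg(D)/(2p^2t)\le\rho\,\mathrm{OPT}$. Otherwise compute $D_T$ by Theorem~\ref{thm:bs}. It is effective and has the rank and degree of $D$. Output the set $S(Y)$ of Proposition~\ref{prop:simple}(b) for $D_T$; it is feasible, of size at most $4\deg(D)/(p^2t)\le8\rho\,\mathrm{OPT}$. In both cases the ratio is at most
\[
8\rho\le2^{\,3+(C\log m)^{1-\varepsilon}} .
\]
Take $c=1/4$ in Theorem~\ref{thm:rb}. Then $\delta\to0$ as $m\to\infty$, so for large $m$
\[
3+(C\log m)^{1-\varepsilon}<(\log m)^{1-\varepsilon/2}\le(\log m)^{1-\delta}.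
\]
Instances with boundedly many sets are solved by exhaustive search. By Theorem~\ref{thm:rb}, $\mathrm P=\mathrm{NP}$.
\end{proof}

\begin{remark}
A second source for $u=2$ is MIN-REP. One is given a bipartite graph with both sides partitioned into groups, and one seeks the fewest vertices such that, for any two groups joined by an edge, both ends of some edge between them are chosen. This is Group Cover with the non-isolated vertices as items, the joined pairs of groups as elements, and the edges between them as stages. Independently of Theorem~\ref{thm:rb}, the hardness result of Kortsarz \cite{Kor} then yields Theorem~\ref{thm:strong}(2) under the assumption $\mathrm{NP}\not\subseteq\mathrm{DTIME}(n^{\operatorname{polylog}n})$.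
\end{remark}

\begin{thebibliography}{9}

\bibitem{BS} Baker and Shokrieh, JCTA 120, 2013.

\bibitem{CDKM} Carr, Doddi, Konjevod and Marathe, SODA 2000.

\bibitem{gonality} \emph{Computing Graph Gonality Is Hard}, \texttt{https://core.ac.uk/download/530021564.pdf}.

\bibitem{DSa} Dinur and Safra, IPL 2004.

\bibitem{DSt} Dinur and Steurer, STOC 2014.

\bibitem{Kor} Kortsarz, Algorithmica 30, 2001.

\bibitem{RS} Raz and Safra, STOC 1997.

\end{thebibliography}
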